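\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}

\title{Intersection graphs of affine subspaces: codimension two is not enough}


\begin{abstract}
A graph is a $(d,e)$-subspace intersection graph if its vertices can be represented by distinct $e$-dimensional affine subspaces of $\mathbb{R}^d$ so that adjacency means intersection. It was conjectured that for fixed $e$ the class of these graphs is the same for all $d\ge e+2$. We show that this is true for $e=1$ and false for every $e\ge 2$. More precisely, for each $e$ the classes grow strictly as $d$ runs from $e$ to $2e+1$ and are constant from then on. The proof compares how many different subfamilies of a family of $N$ subspaces can be singled out as those met by one further subspace. In codimension $c+1$ the number can be at least of order $N^{(c+1)^2}$; in codimension $c$ it is always $O_c(N^{c^2+c})$, with a bound that does not depend on the ambient dimension.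
\end{abstract}

\section{The question and the answer}

An \emph{$e$-flat} in $\mathbb{R}^d$ is an $e$-dimensional affine subspace, that is, a translate of an $e$-dimensional linear subspace. Let $1\le e\le d$. A finite graph $G$ is a \emph{$(d,e)$-subspace intersection graph}, or $(d,e)$-SI graph, if its vertices can be put in one-to-one correspondence with a set of (hence distinct) $e$-flats in $\mathbb{R}^d$ so that two vertices are adjacent if and only if their flats intersect. We write $\mathcal{S}(d,e)$ for the class of these graphs. How does $\mathcal{S}(d,e)$ depend on $d$ when $e$ is fixed?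

It is natural to order the cases by the codimension $c=d-e$. For $c=0$ there is only one flat, so $\mathcal{S}(e,e)$ contains no graph with two vertices. For $c=1$ the flats are hyperplanes, and two of them are disjoint exactly when they are parallel and distinct. Hence non-adjacency, together with equality, is an equivalence relation, and the graph is complete multipartite; conversely, each complete multipartite graph arises by choosing one family of parallel hyperplanes for each part, with different directions for different parts \cite{poster}. At the other end, once $d\ge 2e+1$ a further dimension brings nothing new: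
\begin{equation}\label{eq:stable}
\mathcal{S}(d,e)=\mathcal{S}(2e+1,e)\qquad\text{for all } d\ge 2e+1
\end{equation}
\cite{poster}; we include a short proof in Lemma~\ref{lem:stable}. For lines ($e=1$) we have $2e+1=e+2=3$, so codimension two already gives everything. One may therefore guess that hyperplanes are the only special case, and the following was conjectured in \cite{poster}: \emph{for every $e\ge1$ and every $d\ge e+2$, a graph is a $(d,e)$-SI graph if and only if it is an $(e+2,e)$-SI graph.} The first case in doubt compares planes in $\mathbb{R}^4$ with planes in $\mathbb{R}^5$.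

\begin{theorem}\label{thm:conj}
If $e=1$, then $\mathcal{S}(d,1)=\mathcal{S}(3,1)$ for all $d\ge3$. If $e\ge2$, then $\mathcal{S}(e+2,e)\subsetneq\mathcal{S}(d,e)$ for every $d\ge e+3$. So the conjecture is true exactly for $e=1$.
\end{theorem}

In fact all codimensions up to $e+1$ are different.

\begin{theorem}\label{thm:chain}
For every $e\ge1$,
\[
\mathcal{S}(e,e)\subsetneq\mathcal{S}(e+1,e)\subsetneq\cdots\subsetneq\mathcal{S}(2e,e)\subsetneq\mathcal{S}(2e+1,e)=\mathcal{S}(2e+2,e)=\cdots .
\]
So for $e\le d<d'$ we have $\mathcal{S}(d,e)=\mathcal{S}(d',e)$ if and only if $d\ge 2e+1$. In particular, the bound $2e+1$ in \eqref{eq:stable} is optimal for every $e$.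
\end{theorem}

Both theorems follow from the next one, in which one graph is excluded in codimension $c$ for all dimensions at once.

\begin{theorem}\label{thm:graph}
For every integer $c\ge1$ there is a finite graph $\Gamma_c$ that is a $(2c+1,c)$-SI graph but is not an $(e+c,e)$-SI graph for any $e\ge1$.
\end{theorem}

\begin{corollary}\label{cor:compare}
Let $d\ge e\ge1$ and $d'\ge e'\ge1$. If $\mathcal{S}(d,e)\subseteq\mathcal{S}(d',e')$, then
$\min(d-e,\,e+1)\le\min(d'-e',\,e'+1)$.
\end{corollary}

\paragraph{The idea.}
Fix flats $A_1,\dots,A_N$ and let a further flat $B$ of the same dimension vary. How many different subsets of $[N]=\{1,\dots,N\}$ occur as the set of those $i$ for which $A_i$ meets $B$? If in codimension $c+1$ more subsets can be produced than codimension $c$ ever allows, then a graph recording the $A_i$ and enough of the $B$'s separates the two codimensions.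

A parameter count shows what to expect. A typical $e$-flat in $\mathbb{R}^{e+c}$ is the graph of an affine map $\mathbb{R}^e\to\mathbb{R}^c$, and so has $(e+1)c$ parameters; a family of $N$ algebraic conditions of bounded degree on $r$ parameters produces at most about $N^r$ patterns. For $c$-flats in $\mathbb{R}^{2c+1}$ there are $(c+1)^2$ parameters, and meeting a given $c$-flat is a single condition. So one expects to find $c$-flats that meet an arbitrary set of $(c+1)^2$ of the $A_i$ and no others. Section~\ref{sec:many} gives a family for which this holds exactly.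

In codimension $c$ the parameter count suggests an upper bound of order $N^{(e+1)c}$. For $e=c$ this is $N^{c^2+c}$, which is smaller than $N^{(c+1)^2}$. But the exponent grows with $e$, and for large $e$ the comparison fails. The main point of the paper, in Section~\ref{sec:few}, is that the bound of order $N^{c^2+c}$ nevertheless holds for all $e$: only a bounded number of the parameters of $B$, depending on $c$ alone, matter for which $A_i$ it misses.

\section{Elementary inclusions}\label{sec:elementary}

\begin{lemma}\label{lem:incl}
Let $d\ge e\ge1$ and $k\ge0$. Then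
\textup{(a)} $\mathcal{S}(d,e)\subseteq\mathcal{S}(d+1,e)$ and
\textup{(b)} $\mathcal{S}(d,e)\subseteq\mathcal{S}(d+k,e+k)$.
\end{lemma}

\begin{proof}
For (a), regard $\mathbb{R}^d$ as a subspace of $\mathbb{R}^{d+1}$. For (b), replace each flat $A$ by $A\times\mathbb{R}^k$. Both operations preserve distinctness, and they preserve which pairs intersect.
\end{proof}

Thus (a) raises the codimension, while (b) raises the dimension and keeps the codimension.

\begin{lemma}[{\cite{poster}}]\label{lem:stable}
If $d\ge2e+1$, then $\mathcal{S}(d,e)=\mathcal{S}(2e+1,e)$.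
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:incl}(a) it suffices to show $\mathcal{S}(d,e)\subseteq\mathcal{S}(d-1,e)$ for $d\ge2e+2$. We project along a suitable direction. Let $R$ be a finite set of $e$-flats in $\mathbb{R}^d$. For $A,B\in R$, possibly equal, $A-B=\{a-b: a\in A,\ b\in B\}$ is a flat of dimension at most $2e$, so its linear span has dimension at most $2e+1<d$. A real vector space is not a finite union of proper subspaces, so some nonzero vector $v$ lies in none of these spans. Let $\pi$ be the projection of $\mathbb{R}^d$ to $\mathbb{R}^d/\mathbb{R}v\cong\mathbb{R}^{d-1}$. If $a\in A$, $b\in B$ and $\pi(a)=\pi(b)$, then $a-b$ lies in $\mathbb{R}v$ and in the span of $A-B$, so $a=b$. With $A=B$ this says that $\pi$ is injective on $A$, so $\pi(A)$ is an $e$-flat. For general $A,B$ it says that $\pi(A)$ and $\pi(B)$ intersect only if $A$ and $B$ do; the converse is clear. Finally, if $A\ne B$, choose $a\in A\setminus B$, which exists because $A$ and $B$ have the same dimension; then $\pi(a)\notin\pi(B)$, so $\pi(A)\ne\pi(B)$.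
\end{proof}

\section{Codimension $c+1$: many subsets can be singled out}\label{sec:many}

\subsection{Lines in three-space}

Use coordinates $(x,y_0,y_1)$ in $\mathbb{R}^3$. A line that projects onto the $x$-axis has the form
\[
y_0=\alpha+\beta x,\qquad y_1=\gamma+\delta x .
\]
It has four parameters, so we look for lines $A_i$ such that meeting $A_i$ is one \emph{linear} equation in $(\alpha,\beta,\gamma,\delta)$. This happens when $A_i$ lies in a plane $x=t_i$. Take
\[
A_i=\{x=t_i,\ y_0+t_i^2y_1=t_i^4\}
\]
for distinct reals $t_1,\dots,t_N$. The line above meets the plane $x=t_i$ in one point, and this point is on $A_i$ if and only if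
\[
\alpha+\beta t_i+\gamma t_i^2+\delta t_i^3=t_i^4 .
\]
On the left, the powers $1,t_i,t_i^2,t_i^3$ appear once each, with free coefficients. Hence, given a set $J$ of four indices, we can choose $\alpha,\beta,\gamma,\delta$ so that
\[
t^4-\delta t^3-\gamma t^2-\beta t-\alpha=\prod_{i\in J}(t-t_i),
\]
and the resulting line meets $A_i$ for $i\in J$ and for no other $i$. For instance, for the parameters $t=\pm1,\pm2$ the product is $t^4-5t^2+4$, and the line is $y_0=-4$, $y_1=5$; it meets the line with $t=2$ since $-4+4\cdot5=16$, and it misses the one with $t=3$ since $-4+9\cdot5\ne81$.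

So all $\binom N4$ four-element sets are singled out. For hyperplanes in any dimension the situation is completely different: the set of those $A_i$ that a hyperplane $B$ misses is empty, or a full class of parallel $A_i$'s, or such a class with the hyperplanes equal to $B$ removed. These are at most $2N+1$ sets. Since $\binom64=15>13$, six lines $A_i$ as above, together with the fifteen lines that single out the four-element subsets, already give a graph that is not an intersection graph of hyperplanes.

\subsection{The general construction}\label{sec:construction}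

For $c$-flats in $\mathbb{R}^{2c+1}$ let $m=c+1\ge2$ and $D=m^2$, and split $\mathbb{R}^{2c+1}=\mathbb{R}^{m-1}\times\mathbb{R}^m\ni(x,y)$. Graphs of affine maps $x\mapsto Mx+b$ are $c$-flats with $D$ parameters. For $A_i$ we take a hyperplane in the fiber over a point $x_i$, with normal vector $w_i$. The condition of meeting $A_i$ is then a linear equation in $(M,b)$, and its coefficients are the products of an entry of $w_i$ with an entry of $(1,x_i)$. We want these $m^2$ products to be $1,t_i,\dots,t_i^{D-1}$. This is possible because every exponent in $\{0,\dots,m^2-1\}$ is uniquely of the form $pm+q$ with $0\le p,q\le m-1$, and $t^{pm+q}=t^{pm}\cdot t^q$.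

Accordingly, let $N\ge D$, fix distinct reals $t_1,\dots,t_N$, and for $i\in[N]$ put
\begin{gather*}
x_i=(t_i,t_i^2,\dots,t_i^{m-1}),\qquad w_i=(1,t_i^m,t_i^{2m},\dots,t_i^{(m-1)m}),\\
A_i=\{x_i\}\times\{y\in\mathbb{R}^m:\ w_i\cdot y=t_i^{D}\}.
\end{gather*}
Since $w_i\ne0$, the flat $A_i$ has dimension $m-1=c$. For each $D$-element subset $J\subseteq[N]$ write
\[
f_J(t)=\prod_{i\in J}(t-t_i)=t^D-\sum_{p=0}^{m-1}\sum_{q=0}^{m-1}X_{pq}\,t^{pm+q},
\]
which defines the numbers $X_{pq}$. Let $M$ be the $m\times(m-1)$ matrix $(X_{pq})_{0\le p\le m-1,\ 1\le q\le m-1}$, let $b=(X_{p0})_{0\le p\le m-1}$, and put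
\[
B_J=\{(x,Mx+b):\ x\in\mathbb{R}^{m-1}\},
\]
a flat of dimension $m-1=c$. (For $c=1$ these are the lines of the previous subsection.)

\begin{lemma}\label{lem:construction}
We have $A_i\cap B_J\ne\emptyset$ if and only if $i\in J$. The flats $A_i$ $(i\in[N])$ and $B_J$ $(J\in\binom{[N]}{D})$ are all distinct.
\end{lemma}

\begin{proof}
The only point of $B_J$ over $x_i$ is $(x_i,Mx_i+b)$, so $A_i\cap B_J\ne\emptyset$ if and only if $w_i\cdot(Mx_i+b)=t_i^D$. Now
\[
w_i\cdot(Mx_i+b)=\sum_{p=0}^{m-1}t_i^{pm}\Bigl(X_{p0}+\sum_{q=1}^{m-1}X_{pq}t_i^q\Bigr)=t_i^D-f_J(t_i),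
\]
so the condition is $f_J(t_i)=0$, that is, $i\in J$ because the $t_j$ are distinct.

The $A_i$ are distinct because the $x_i$ are; here $m\ge2$ is used. The $B_J$ are distinct because they meet different subfamilies of the $A_i$. Finally, $A_i$ projects to a single point of $\mathbb{R}^{m-1}$, while $B_J$ projects onto $\mathbb{R}^{m-1}$, which has positive dimension.
\end{proof}

Let $\Gamma_{c,N}$ be the intersection graph of all these flats; it is a $(2c+1,c)$-SI graph. Adjacencies between two $A$'s or between two $B$'s will play no role.

\section{Codimension $c$: few subsets, in every dimension}\label{sec:few}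

\subsection{Certificates of disjointness}

When $A$ and $B$ are disjoint, we want a witness that depends on few parameters. Let $d=e+c$ with $c,e\ge1$. Let $V$ be the vector space of affine functions $\mathbb{R}^d\to\mathbb{R}$, of dimension $d+1$, and let $\mathbf 1\in V$ be the constant function $1$. For a flat $A$ in $\mathbb{R}^d$ let
\[
U_A=\{u\in V:\ u|_A=0\}.
\]
If $A$ is an $e$-flat, then in affine coordinates in which $A=\{x_{e+1}=\dots=x_d=0\}$, the space $U_A$ is spanned by $x_{e+1},\dots,x_d$. So $\dim U_A=d-e=c$. In the same way one sees that the common zero set of $U_A$ is $A$ for every flat $A$.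

\begin{lemma}\label{lem:cert}
\textup{(i)} A linear subspace $U\subseteq V$ has a common zero if and only if $\mathbf 1\notin U$.
\textup{(ii)} For flats $A$ and $B$ in $\mathbb{R}^d$,
\[
A\cap B=\emptyset\iff\mathbf 1\in U_A+U_B\iff(\mathbf 1+U_A)\cap U_B\ne\emptyset .
\]
\end{lemma}

\begin{proof}
(i) If $\mathbf 1\in U$, there is no common zero. If $\mathbf 1\notin U$, choose a linear functional $\varphi$ on $V$ with $\varphi|_U=0$ and $\varphi(\mathbf 1)=1$. With $x_1,\dots,x_d$ the coordinate functions, every affine function $a_0+\sum_ja_jx_j$ satisfies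
$\varphi(a_0+\sum_ja_jx_j)=a_0+\sum_ja_j\varphi(x_j)$, so $\varphi$ is evaluation at the point $(\varphi(x_1),\dots,\varphi(x_d))$. This point is a common zero of $U$.

(ii) The set $A\cap B$ is the common zero set of $U_A+U_B$, so the first equivalence is (i). For the second, $\mathbf 1=u+v$ with $u\in U_A$ and $v\in U_B$ if and only if $v=\mathbf 1-u$; and since $U_A=-U_A$, such $u$ and $v$ exist if and only if $(\mathbf 1+U_A)\cap U_B\ne\emptyset$.
\end{proof}

From now on $A$ and $B$ are $e$-flats. A function $\mathbf 1+u\in U_B$ with $u\in U_A$ will be called a \emph{certificate} that $B$ misses $A$. Its meaning is geometric: $A\subseteq\{u=0\}$ and $B\subseteq\{u=-1\}$, so $A$ and $B$ lie in two distinct parallel hyperplanes. (The function $u$ is not constant, for then it would be $0$ because it vanishes on $A$, and $\mathbf 1$ would vanish on $B$.)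

Two features of certificates matter. First, a certificate for a \emph{given} $A$ lies in the $c$-dimensional affine space $\mathbf 1+U_A$, so it is described by $c$ real numbers, however large $d$ is. Second, all certificates for $B$ lie in $U_B$, which has dimension $c$, so at most $c$ of them span all the others.

\paragraph{Codimensions one and two.}
Let $c=1$ and $U_{A_i}=\mathbb{R}u_i$. If the hyperplane $B$ misses $A_i$, then $U_B$ contains some $\mathbf 1+yu_i$ and is spanned by it. So $B$ is determined by $i$ and one real number $y$: a hyperplane in $\mathbb{R}^d$ has $d$ parameters, but once we know one of the $A_i$ it misses, only its position among the parallels of $A_i$ is left.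

Now let $c=2$. If there are two linearly independent certificates, for $A_{i_1}$ and $A_{i_2}$ say, they span $U_B$. So $B$ is determined by $(i_1,i_2)$ and $2\cdot2$ real numbers, and one expects at most about $N^2\cdot N^4=N^6$ missed sets; the construction of Section~\ref{sec:many} in codimension three yields $\binom N9$. A new phenomenon is that the linear span of the certificates may be only one-dimensional, and then they do not determine $B$. They still determine which $A_i$ are missed, and this is all we need. So the object to count is the span of the certificates, and not $B$ itself.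

\subsection{Zero patterns of polynomials}

To turn $r$ real parameters into a bound of order $N^r$ we use the following result. We write $\operatorname{supp}(y)=\{j: g_j(y)\ne0\}$ for given polynomials $g_1,\dots,g_s$.

\begin{lemma}[R\'onyai--Babai--Ganapathy {\cite{RBG}}]\label{lem:zero}
Let $g_1,\dots,g_s$ be real polynomials in $r\geq 0$ variables, and let the sum of the degrees of the nonzero ones be at most the integer $\Delta\geq 0$. Then the number of distinct sets $\operatorname{supp}(y)$, $y\in\mathbb{R}^r$, is at most $\binom{\Delta+r}{r}\le(\Delta+1)^r$.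
\end{lemma}

\begin{proof}
For each set $\sigma$ that occurs choose $y_\sigma$ with $\operatorname{supp}(y_\sigma)=\sigma$, and let $h_\sigma=\prod_{j\in\sigma}g_j$. This is a polynomial of degree at most $\Delta$, because a polynomial $g_j$ that is identically $0$ belongs to no $\sigma$. We have $h_\sigma(y_\tau)\ne0$ if and only if $\sigma\subseteq\tau$. Order the sets by nondecreasing cardinality. If $\tau$ comes before $\sigma$, then $\sigma\not\subseteq\tau$ and $h_\sigma(y_\tau)=0$. So the matrix $(h_\sigma(y_\tau))_{\sigma,\tau}$ is triangular with nonzero diagonal, and the $h_\sigma$ are linearly independent. They lie in the space of polynomials of degree at most $\Delta$ in $r$ variables, which has dimension $\binom{\Delta+r}{r}=\prod_{j=1}^r\frac{\Delta+j}{j}\le(\Delta+1)^r$.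
\end{proof}

\subsection{The uniform bound}

\begin{proposition}\label{prop:few}
Let $c,e\ge1$, let $d=e+c$, and let $A_1,\dots,A_N$ $(N\ge1)$ be $e$-flats in $\mathbb{R}^d$. As $B$ ranges over all $e$-flats in $\mathbb{R}^d$, the number of distinct sets
\[
S(B)=\{i\in[N]:\ A_i\cap B=\emptyset\}
\]
is at most $(c+1)\,(11c^2)^{c^2}\,N^{c^2+c}$.
\end{proposition}

\begin{proof}
Write $U_i=U_{A_i}$ and fix a basis $u_{i1},\dots,u_{ic}$ of each $U_i$. We first encode $S(B)$ by at most $c$ indices and $c^2$ real numbers, and then count patterns with Lemma~\ref{lem:zero}.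

\emph{Encoding $S(B)$.} Given $B$, let $P=\bigcup_{i=1}^N\bigl((\mathbf 1+U_i)\cap U_B\bigr)$ be the set of all certificates, let $W\subseteq U_B$ be its linear span, and let $k=\dim W\le\dim U_B=c$. For every $i\in[N]$ we claim
\begin{equation}\label{eq:W}
i\in S(B)\iff(\mathbf 1+U_i)\cap W\ne\emptyset\iff\mathbf 1\in U_i+W .
\end{equation}
The second equivalence holds as in the proof of Lemma~\ref{lem:cert}(ii), since $U_i=-U_i$. For the first, if $i\in S(B)$, then by Lemma~\ref{lem:cert}(ii) there is a certificate in $(\mathbf 1+U_i)\cap U_B\subseteq P\subseteq W$; conversely, an element of $(\mathbf 1+U_i)\cap W$ lies in $(\mathbf 1+U_i)\cap U_B$, so $i\in S(B)$ by the same lemma. Thus $S(B)$ is determined by $W$.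

Since $P$ spans $W$, we can choose a basis $b_1,\dots,b_k$ of $W$ from $P$, say $b_r\in\mathbf 1+U_{i_r}$. Then
\begin{equation}\label{eq:b}
b_r=\mathbf 1+\sum_{s=1}^cy_{rs}\,u_{i_rs},\qquad y=(y_{rs})\in\mathbb{R}^{kc}.
\end{equation}
Hence $S(B)$ is determined by $k\in\{0,\dots,c\}$, by $(i_1,\dots,i_k)\in[N]^k$ and by $y\in\mathbb{R}^{kc}$. (If $P=\emptyset$, then $k=0$ and $S(B)=\emptyset$.) This is the step that makes the number of parameters independent of $d$.

\emph{Patterns for fixed indices.} Fix $k$ and $(i_1,\dots,i_k)$, and for arbitrary $y\in\mathbb{R}^{kc}$ define $b_1,\dots,b_k$ by \eqref{eq:b}. We bound the number of sets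
\[
\{i\in[N]:\ \mathbf 1\in U_i+\operatorname{span}(b_1,\dots,b_k)\}
\]
as $y$ varies; values of $y$ that come from no $B$ do no harm. In a fixed basis of $V$, let $M_i(y)$ be the matrix with columns $u_{i1},\dots,u_{ic},b_1,\dots,b_k$, and let $M_i'(y)$ be $M_i(y)$ with the additional column $\mathbf 1$. Then
\[
\mathbf 1\in U_i+\operatorname{span}(b_1,\dots,b_k)\iff\operatorname{rank}M_i(y)=\operatorname{rank}M_i'(y).
\]
These matrices have $d+1$ rows, so the number of their minors depends on $d$, and using each minor as a polynomial in Lemma~\ref{lem:zero} would spoil uniformity. We therefore combine minors of equal size. For $1\le\rho\le c+k$ let $g_{i,\rho}(y)$ be the sum of the squares of all $\rho\times\rho$ minors of $M_i(y)$, and for $1\le\rho\le c+k+1$ let $g'_{i,\rho}(y)$ be the same for $M'_i(y)$; an empty sum is $0$. Over $\mathbb{R}$ a sum of squares vanishes only if each term does, so $g_{i,\rho}(y)\ne0$ if and only if $\operatorname{rank}M_i(y)\ge\rho$, and likewise for $g'_{i,\rho}$ and $M'_i$. So the zero pattern of all $g_{i,\rho}$ and $g'_{i,\rho}$ determines the set in question.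

For each $i$ there are $(c+k)+(c+k+1)\le4c+1\le5c$ of these polynomials. Only the $k$ columns $b_r$ depend on $y$, and they do so affinely. So every minor has degree at most $k$, and each of our polynomials has degree at most $2k\le2c$. The sum of the degrees is at most $N\cdot5c\cdot2c=10c^2N$. By Lemma~\ref{lem:zero} with $r=kc$, the number of patterns is at most $(10c^2N+1)^{kc}\le(11c^2N)^{kc}$.

\emph{Summation.} Altogether the number of sets $S(B)$ is at most
\[
\sum_{k=0}^cN^k(11c^2N)^{kc}\le(c+1)\,N^c\,(11c^2N)^{c^2}=(c+1)\,(11c^2)^{c^2}\,N^{c^2+c}.\qedhere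
\]
\end{proof}

\begin{remark}
For large $e$ the uniform bound is really needed for this method. By Proposition~\ref{prop:few}, applied in codimension $c+1$, the number of missed sets there is $O_c(N^{(c+1)(c+2)})$, whatever the dimension of the flats. So if $(e+1)c>(c+1)(c+2)$, no family of flats in codimension $c+1$ produces, as $N\to\infty$, more missed sets than an upper bound of order $N^{(e+1)c}$, as suggested by counting all parameters, would allow in codimension $c$.
\end{remark}

\section{Proofs of the theorems}

\begin{proof}[Proof of Theorem~\ref{thm:graph}]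
Choose $N$ so large that
\begin{equation}\label{eq:N}
N^{c+1}>(c+1)\,(11c^2)^{c^2}\,(c+1)^{2(c+1)^2}.
\end{equation}
In particular $N>(c+1)^{2(c+1)}\ge(c+1)^2$, and we may put $\Gamma_c=\Gamma_{c,N}$ with $\Gamma_{c,N}$ as in Section~\ref{sec:construction}. It is a $(2c+1,c)$-SI graph.

Suppose that $\Gamma_c$ is an $(e+c,e)$-SI graph for some $e\ge1$, and let $\hat A_i,\hat B_J\subset\mathbb{R}^{e+c}$ be $e$-flats representing the vertices $A_i$ and $B_J$. By Lemma~\ref{lem:construction}, $\{i:\hat A_i\cap\hat B_J=\emptyset\}=[N]\setminus J$ for every $(c+1)^2$-element set $J\subseteq[N]$. With $D=(c+1)^2$ we have $\binom ND=\prod_{j=0}^{D-1}\frac{N-j}{D-j}\ge(N/D)^D$, so by \eqref{eq:N} the number of different missed sets for the family $\hat A_1,\dots,\hat A_N$ is at least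
\[
\binom{N}{(c+1)^2}\ge\Bigl(\frac{N}{(c+1)^2}\Bigr)^{(c+1)^2}
=N^{c^2+c}\cdot\frac{N^{c+1}}{(c+1)^{2(c+1)^2}}
>(c+1)\,(11c^2)^{c^2}\,N^{c^2+c}.
\]
This contradicts Proposition~\ref{prop:few}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:chain}]
The inclusions are Lemma~\ref{lem:incl}(a), and the equalities are Lemma~\ref{lem:stable}. It remains to show $\mathcal{S}(d,e)\ne\mathcal{S}(d+1,e)$ for $e\le d\le2e$. Let $c=d-e\in\{0,\dots,e\}$.

If $c=0$, then $\mathbb{R}^e$ is the only $e$-flat in $\mathbb{R}^e$, so no graph with two vertices is in $\mathcal{S}(e,e)$, while two distinct parallel hyperplanes in $\mathbb{R}^{e+1}$ give a two-vertex graph in $\mathcal{S}(e+1,e)$.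

If $1\le c\le e$, then $\Gamma_c\notin\mathcal{S}(e+c,e)=\mathcal{S}(d,e)$ by Theorem~\ref{thm:graph}. On the other hand, $k=e-c\ge0$, so Lemma~\ref{lem:incl}(b) gives
\[
\Gamma_c\in\mathcal{S}(2c+1,c)\subseteq\mathcal{S}(2c+1+k,\,c+k)=\mathcal{S}(e+c+1,e)=\mathcal{S}(d+1,e).
\]
The hypothesis $d\le2e$ is used precisely in $k\ge0$. The ``if and only if'' statement follows from the chain.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:conj}]
For $e=1$ we have $e+2=3=2e+1$, and the claim is Lemma~\ref{lem:stable}. For $e\ge2$ we have $e+2\le2e$, so Theorem~\ref{thm:chain} and Lemma~\ref{lem:incl}(a) give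
$\mathcal{S}(e+2,e)\subsetneq\mathcal{S}(e+3,e)\subseteq\mathcal{S}(d,e)$ for all $d\ge e+3$.

The proof shows more concretely that the single graph $\Gamma_2$, an intersection graph of planes in $\mathbb{R}^5$, lies in $\mathcal{S}(d,e)$ for all $e\ge2$ and $d\ge e+3$ and in none of the classes $\mathcal{S}(e+2,e)$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:compare}]
Let $c'=\min(d'-e',e'+1)$. Then $\mathcal{S}(d',e')=\mathcal{S}(e'+c',e')$: this is trivial if $c'=d'-e'$, and otherwise $c'=e'+1$, $d'\ge2e'+1$, and it is Lemma~\ref{lem:stable}. Suppose that $\min(d-e,e+1)\ge c'+1$, that is, $d-e\ge c'+1$ and $e\ge c'$. We show that $\mathcal{S}(d,e)\not\subseteq\mathcal{S}(d',e')$.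

If $c'\ge1$, then Lemma~\ref{lem:incl}(b) with $k=e-c'\ge0$, followed by Lemma~\ref{lem:incl}(a), gives
$\Gamma_{c'}\in\mathcal{S}(2c'+1,c')\subseteq\mathcal{S}(e+c'+1,e)\subseteq\mathcal{S}(d,e)$, while $\Gamma_{c'}\notin\mathcal{S}(e'+c',e')=\mathcal{S}(d',e')$ by Theorem~\ref{thm:graph}.

If $c'=0$, then $\mathcal{S}(d',e')=\mathcal{S}(e',e')$ contains no graph with two vertices, but $\mathcal{S}(d,e)$ does, because $d\ge e+1$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{poster}
\emph{Classification of Subspace Intersection Graphs},
\url{http://www.willamette.edu/~jlaison/subspace_intersection_poster010507.pdf}.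

\bibitem{RBG}
R\'onyai, Babai, and Ganapathy,
J. AMS \textbf{14} (2001).
\end{thebibliography}

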